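# Diffusion along the Ricci flow and the simplicial volume of four-manifolds

## 1. Two bounds for the simplicial volume, and a Hitchin–Thorpe type inequality

All manifolds are smooth and connected. For a metric $g$ on a closed manifold we write $R$ for the scalar curvature, $\mathrm{Ric}_0$ for the trace-free Ricci tensor, $\chi(M)$ for the Euler characteristic, $\tau(M)$ for the signature, $\sigma(M)$ for the Yamabe invariant and $\|M\|$ for the simplicial volume. The last two are defined in Section 2. The *normalized Ricci flow* on a closed $n$-manifold is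
$$\frac{\partial}{\partial t}g(t)=-2\,\mathrm{Ric}(g(t))+\frac{2r(t)}{n}g(t),\qquad r(t)=\frac{\int_M R(g(t))\,dv_{g(t)}}{\int_M dv_{g(t)}} .$$
It keeps the volume constant, and we call this constant $V$. We write $R_{\min}(t)=\min_M R(g(t))$.

**Theorem A.** Let $M^n$ be closed and oriented, and let $g(t)$, $t\in[0,S]$, be a Ricci flow $\partial_tg=-2\mathrm{Ric}$ on $M$. Then
$$\|M\|\le \frac{n!}{2}\,(\pi S)^{-n/2}\,\mathrm{Vol}(M,g(S)).$$

**Theorem B.** Let $M^4$ be closed and oriented with $\sigma(M)\le 0$, and let $g(t)$, $t\in[0,\infty)$, be a solution of the normalized Ricci flow.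

1. $R_{\min}(t)\le 0$ is nondecreasing. With $\bar R=\lim_{t\to\infty}R_{\min}(t)\le0$ one has $\|M\|\le\frac{3}{\pi^2}\bar R^2V$. No curvature bound is needed for this.
2. If $R$ is bounded on $M\times[0,\infty)$, then
$$2\chi(M)-3|\tau(M)|\ \ge\ \frac{\bar R^2V}{96\pi^2}\ \ge\ \max\Big\{\frac{\sigma(M)^2}{96\pi^2},\ \frac{\|M\|}{288}\Big\}.$$

Under the hypotheses of part 2, the inequality $2\chi-3|\tau|\ge\frac1{96\pi^2}\sigma(M)^2$ is known (Fang-Zhang-Zhang, 2008; Zhang-Zhang, 2009). The problem that these notes treat comes from "Ricci flow on 4-manifolds and Seiberg-Witten equations". It asks whether, under the same hypotheses, the right-hand side may be replaced by a multiple of the simplicial volume: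
$$2\chi(M)-3|\tau(M)|\ \ge\ \frac{1}{1296\pi^2}\|M\| .\tag{1}$$
Since $288<1296\pi^2\approx 12791$, part 2 of Theorem B gives (1), strictly so whenever $\|M\|>0$. So the conjecture is true.

The left side of (1) is a characteristic number, which the Chern–Gauss–Bonnet and Hirzebruch formulas express as a curvature integral. The right side is a topological invariant defined by counting simplices, and it depends on the fundamental group. The link between them is the number $\bar R^2V$, the limiting minimum of the scalar curvature squared times the volume. The curvature integral is at least $\bar R^2V/96\pi^2$, by a study of the flow at late times. On the other side, $\bar R^2V$ bounds $\|M\|$ through Theorem A. The proof never compares $\sigma(M)^2$ with $\|M\|$ directly; each is compared with $\bar R^2V$.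

Theorem A has no curvature hypothesis at all. A Ricci flow that lives for time $S$ and ends with volume $v$ forces $\|M\|\le C_n v/S^{n/2}$. Both sides are unchanged when the flow is rescaled by $g\mapsto \lambda g$, $t\mapsto\lambda t$.

## 2. Simplicial volume, Yamabe invariant and the two flows

**Definition (simplicial volume).** Let $M^n$ be closed and oriented. For a real singular cycle $z=\sum_j a_j\sigma_j$ put $\|z\|_1=\sum_j|a_j|$. Then $\|M\|$ is the infimum of $\|z\|_1$ over all real singular cycles $z$ that represent the fundamental class $[M]\in H_n(M;\mathbb R)$.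

*Example: self-maps.* If $f:M\to M$ has degree $d$ with $|d|\ge2$, then pushing cycles forward gives $|d|\,\|M\|\le\|M\|$, so $\|M\|=0$. Spheres and tori are of this kind.

*Example: a hyperbolic surface.* Let $\Sigma$ be a closed oriented surface of curvature $-1$. For a singular $2$-simplex $\sigma$ with lift $\tilde\sigma$ to $\mathbb H^2$, let $b(\sigma)$ be $\frac1\pi$ times the signed area of the geodesic triangle with vertices $\tilde\sigma(e_0),\tilde\sigma(e_1),\tilde\sigma(e_2)$. A geodesic triangle has area at most $\pi$, so $|b|\le1$. By Stokes, applied to the closed area form and the geodesic $3$-simplex spanned by four points of $\mathbb H^2$, $b$ is a cocycle. On the fundamental cycle of a geodesic triangulation it takes the value $\mathrm{Area}(\Sigma)/\pi$. So every cycle $z=\sum a_j\sigma_j$ in the class $[\Sigma]$ satisfies $\mathrm{Area}(\Sigma)/\pi=b(z)\le\sum|a_j|$, and $\|\Sigma\|\ge\mathrm{Area}(\Sigma)/\pi>0$.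

This example bounds $\|\Sigma\|$ from *below*, with one bounded cocycle. We need bounds from *above*, so we must control all bounded cocycles at once. The tools are as follows.

**Definition (bounded cohomology).** $H^n_b(M)$ is the cohomology of the complex of singular cochains $b$ on $M$ with $\|b\|_\infty=\sup_\sigma|b(\sigma)|<\infty$. The norm of a class is the infimum of the norms of its representatives. For a group $\Gamma$, $H_b^n(\Gamma)$ is defined in the same way from bounded functions $c:\Gamma^{n+1}\to\mathbb R$ that are invariant, $c(\gamma\eta_0,\dots,\gamma\eta_n)=c(\eta_0,\dots,\eta_n)$, with coboundary $\delta c(\eta_0,\dots,\eta_{n+1})=\sum_i(-1)^ic(\eta_0,\dots,\widehat{\eta_i},\dots,\eta_{n+1})$.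

Let $\Gamma=\pi_1(M)$, acting on the universal cover $\tilde M$ by deck transformations. Two published facts are used (Gromov, *Volume and bounded cohomology*, 1982; Ivanov 1987; Frigerio, *Bounded Cohomology of Discrete Groups*).

* **Duality.** $\|M\|=\sup\{\langle b,[M]\rangle:\ b\in H^n_b(M),\ \|b\|_\infty\le1\}$.
* **Mapping theorem.** Let $\beta:\tilde M\to\Gamma$ be any $\Gamma$-equivariant map of sets. The map $c\mapsto c_M$, where $c_M(\sigma)=c(\beta(\tilde\sigma(e_0)),\dots,\beta(\tilde\sigma(e_n)))$ for a lift $\tilde\sigma$ of $\sigma$, induces an isometric isomorphism $H_b^n(\Gamma)\to H_b^n(M)$.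

**Definition (Yamabe invariant, $n=4$).** The Yamabe constant of the conformal class of $g$ is
$$Y[g]=\inf_{u\not\equiv0}\frac{\int(6|\nabla u|^2+Ru^2)\,dv}{\big(\int u^4dv\big)^{1/2}},$$
and $\sigma(M)=\sup_{[g]}Y[g]$.

*Example.* For the flat torus $T^4$ we have $Y=0$ (take $u$ constant), so $\sigma(T^4)\ge0$. If some $Y[g]$ were positive, then the first eigenfunction $u>0$ of $-6\Delta+R$ would have positive eigenvalue, and $u^2g$, whose scalar curvature is $u^{-3}(-6\Delta u+Ru)$, would have positive scalar curvature. A closed manifold with nonpositive sectional curvature carries no such metric (Gromov–Lawson 1983). So $\sigma(T^4)=0$.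

**From one flow to the other.** Theorem A concerns the unnormalized flow and Theorem B the normalized one. They differ by a rescaling of space and time, carried out in Section 8. Under both flows, $R$ satisfies a reaction–diffusion equation, so its minimum can be controlled. The Ricci tensor has no comparable lower bound.

## 3. Einstein metrics as test cases

Einstein metrics give flows that can be written down, so the theorems can be checked by hand on them. If $\mathrm{Ric}=\kappa g$, then $(1-2\kappa t)g$ is a Ricci flow, because $\mathrm{Ric}$ does not change under scaling by a constant.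

*Case $\kappa>0$.* The flow exists for $t<\frac1{2\kappa}$ and its volume tends to $0$ as $t\uparrow\frac1{2\kappa}$. Theorem A gives $\|M\|=0$. More generally, Theorem A shows that a Ricci flow whose volume tends to $0$ at a finite positive time forces $\|M\|=0$.

*Case $\kappa=0$.* The flow is constant and exists for all time. Letting $S\to\infty$ in Theorem A gives $\|M\|=0$.

*Case $n=2$, curvature $-1$.* Here $g(t)=(1+2t)g$, and the bound of Theorem A is $\frac{1+2S}{\pi S}\mathrm{Area}$, which tends to $\frac2\pi\mathrm{Area}$. This agrees with the lower bound $\frac1\pi\mathrm{Area}$ of Section 2, up to a factor of $2$.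

*Case $n=4$, $\mathrm{Ric}=-3g$.* Now $R=-12$, $g(t)=(1+6t)g$, and Theorem A gives $\|M\|\le12\cdot\frac{(1+6S)^2}{\pi^2S^2}V\to\frac{432}{\pi^2}V$. On the other side, recall the Chern–Gauss–Bonnet and Hirzebruch formulas in the combined form
$$2\chi\pm3\tau=\frac1{4\pi^2}\int_M\Big(\frac{R^2}{24}+2|W^\pm|^2-\frac{|\mathrm{Ric}_0|^2}{2}\Big)dv,\tag{2}$$
where $W^\pm$ are the self-dual and anti-self-dual parts of the Weyl tensor. As $\mathrm{Ric}_0=0$, (2) gives $2\chi-3|\tau|\ge\frac{144V}{96\pi^2}=\frac{3}{2\pi^2}V$. The quotient of the two constants is $\frac{3}{2}\cdot\frac1{432}=\frac1{288}$. For $\kappa\ge0$ we have $\|M\|=0$ and, again by (2), $2\chi-3|\tau|\ge0$. A negative $\kappa$ can be scaled to $-3$. So, granted Theorem A, every closed oriented Einstein $4$-manifold satisfies $2\chi-3|\tau|\ge\frac1{288}\|M\|$.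

*Closed oriented hyperbolic $4$-manifolds.* They are static for the normalized flow, and they have $\sigma\le0$ by Gromov–Lawson 1983. Since $W=0$, (2) gives $\tau=0$ and $2\chi=\frac3{2\pi^2}V$. Moreover $\|M\|=V/v_4$ (Gromov–Thurston; Haagerup–Munkholm), where $v_4=\frac{10\pi}{3}\arcsin\frac13-\frac{\pi^2}3$ is the volume of the regular ideal hyperbolic $4$-simplex. So the best constant $\kappa_*$ in $2\chi-3|\tau|\ge\kappa_*\|M\|$ under the hypotheses of part 2 satisfies
$$\frac1{288}\le\kappa_*\le\frac{3v_4}{2\pi^2}=\frac5\pi\arcsin\frac13-\frac12\approx\frac1{24.5}.$$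
The exact value is not determined here.

## 4. Smoothing with a fixed metric, and the Ricci term in Bochner's formula

How can one bound $\|M\|$ from above by a volume? The mapping theorem says that a bounded class is computed by an equivariant map $\beta:\tilde M\to\Gamma$. Such a map is discontinuous. *Gromov's smoothing method* replaces it by a smooth equivariant map $x\mapsto p_x$ from $\tilde M$ to probability measures on $\Gamma$. If $p$ moves slowly, say $\|dp_x(v)\|_{\ell^1}\le A|v|$, then every bounded class of norm at most $1$ is represented by a differential form of size at most $\frac{n!}2A^n$, and so $\|M\|\le\frac{n!}2A^n\mathrm{Vol}(M)$. This is Proposition 1 in Section 5.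

*Example: the circle.* Let $M=\mathbb R/\mathbb Z$, $\Gamma=\mathbb Z$. Take a smooth $\phi\ge0$ supported in $[-1,1]$ with $\sum_k\phi(x-k)=1$, and for $N\ge3$ put $p_x(k)=\frac1N\sum_{j=0}^{N-1}\phi(x-k-j)$. This is an equivariant family of probability measures. Its derivative is $\frac1N\sum_{i=k}^{k+N-1}\phi'(x-i)$. For fixed $x$, only three consecutive integers $i$ can contribute, and $\sum_{i\in\mathbb Z}\phi'(x-i)=0$. So the derivative vanishes unless an end of the window $[k,k+N-1]$ separates these three integers. This happens for at most four $k$, and each value is at most $\frac3N\max|\phi'|$. Hence $A\le\frac{12}N\max|\phi'|\to0$: the more the measure is spread, the slower it moves.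

Heat diffusion is a natural way to spread. Fix a metric $g$ on $M$, cut $\tilde M$ into translates of a fundamental domain by a partition of unity $\sum_\gamma\phi_\gamma=1$, let $u_\gamma$ solve $\partial_tu=\Delta_gu$ with $u_\gamma(0)=\phi_\gamma$, and put $p_x(\gamma)=u_\gamma(x,S)$. For signs $a_\gamma=\pm1$ the function $u=\sum a_\gamma u_\gamma$ solves the heat equation with $|u|\le1$, and choosing the signs well shows that
$$\|dp_x(v)\|_1\le\sup_a|\nabla u|\,|v| .$$
So we need a gradient bound at time $S$ for solutions with $|u|\le1$. Bochner's formula $\Delta|\nabla u|^2=2|\nabla^2u|^2+2\langle\nabla u,\nabla\Delta u\rangle+2\mathrm{Ric}(\nabla u,\nabla u)$ gives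
$$(\partial_t-\Delta)|\nabla u|^2=-2|\nabla^2u|^2-2\,\mathrm{Ric}(\nabla u,\nabla u).$$

The attempt stops at the last term. To use the maximum principle we need a lower bound for $\mathrm{Ric}$, and our hypotheses concern only $R$. Bounds on $R$ do not bound $\mathrm{Ric}$ from below: on the product of a sphere of curvature $b^{-2}$ and a closed surface of curvature $-b^{-2}$ we have $R=0$ for every $b$, while $\mathrm{Ric}=-b^{-2}$ on the second factor, which tends to $-\infty$ as $b\to0$.

The way past this point is to let the metric move. If $\partial_tg=-2\mathrm{Ric}$ and $\partial_tu=\Delta_{g(t)}u$, then the inverse metric has derivative $+2\mathrm{Ric}$, and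
$$\partial_t|\nabla u|^2=2\,\mathrm{Ric}(\nabla u,\nabla u)+2\langle\nabla u,\nabla u_t\rangle .$$
The Ricci terms cancel: $(\partial_t-\Delta)|\nabla u|^2=-2|\nabla^2u|^2\le0$. Also $(\partial_t-\Delta)u^2=-2|\nabla u|^2$, so
$$(\partial_t-\Delta)\Big(t|\nabla u|^2+\tfrac12u^2\Big)\le|\nabla u|^2-|\nabla u|^2=0,$$
and, once the maximum principle is available on $\tilde M$, $|u|\le1$ gives $|\nabla u|\le(2t)^{-1/2}$. No curvature enters. The gradient and the volume are both measured with the final metric $g(S)$, so the earlier metrics need not be compared with it.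

This three-line estimate already proves Theorem A with $(2S)^{-n/2}$ in place of $(\pi S)^{-n/2}$. Followed through the rest of the proof, it gives $\|M\|\le\frac34\bar R^2V$ and the constant $\frac1{72\pi^2}$ in place of $\frac1{288}$, which is enough for (1). Section 7 sharpens it to $(\pi t)^{-1/2}$.

## 5. Slowly moving maps into $\ell^1(\Gamma)$

For $a\in\ell^1(\Gamma)$ put $\epsilon(a)=\sum_\eta a(\eta)$ and $(\gamma_*a)(\eta)=a(\gamma^{-1}\eta)$.

**Proposition 1.** Let $g$ be a metric on the closed oriented manifold $M^n$, and let $p:\tilde M\to\ell^1(\Gamma)$ be a $C^\infty$ map such that each $p_x$ is a probability measure, $p_{\gamma x}=\gamma_*p_x$, and $\|dp_x(v)\|_{1}\le A|v|_g$. Then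
$$\|M\|\le\frac{n!}2A^n\,\mathrm{Vol}(M,g).$$

**Step 1: reduction to alternating cocycles.** This step turns the claim into an estimate for one group cocycle. By duality and the mapping theorem it suffices to bound $\langle[c_M],[M]\rangle$ for bounded invariant cocycles $c$ on $\Gamma^{n+1}$. Antisymmetrization, $\mathrm{Alt}(\eta_0,\dots,\eta_k)=\frac1{(k+1)!}\sum_\pi\mathrm{sgn}(\pi)(\eta_{\pi(0)},\dots,\eta_{\pi(k)})$, commutes with the boundary of the complex $\mathbb R[\Gamma^{*+1}]$. To see this, collect in $\partial\mathrm{Alt}$ the terms where $\eta_j$ is omitted, at position $i$. The sign $\mathrm{sgn}(\pi)(-1)^i$ equals $(-1)^j$ times the sign of the induced ordering of the remaining entries, and each such ordering occurs for $k+1$ values of $i$. This complex is an $\mathbb R[\Gamma]$-free resolution of $\mathbb R$, so $\mathrm{Alt}$ is $\Gamma$-chain homotopic to the identity, and $c\circ\mathrm{Alt}-c$ is the coboundary of an invariant cochain. Pulling back by $\beta$, we see that the class in $H^n(M;\mathbb R)$ does not change. The norm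 does not increase. So it suffices to show
$$|\langle[c_M],[M]\rangle|\le\frac{n!}2\,\|c\|_\infty A^n\,\mathrm{Vol}(M,g)\tag{3}$$
for every bounded alternating $\Gamma$-invariant cocycle $c$.

**Step 2: the cocycle becomes a form on an affine space.** The purpose is to have an object that can be pulled back by $p$. For $a_0,\dots,a_n\in\ell^1(\Gamma)$ put
$$c(a_0,\dots,a_n)=\sum_{\eta_0,\dots,\eta_n}c(\eta_0,\dots,\eta_n)\prod_ia_i(\eta_i).$$
The series converges absolutely and $|c(a_0,\dots,a_n)|\le\|c\|_\infty\prod\|a_i\|_1$. The extension is multilinear, alternating and $\Gamma$-invariant. Multiplying the cocycle identity by $\prod a_i(\eta_i)$ and summing gives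
$$\sum_{i=0}^{n+1}(-1)^i\epsilon(a_i)\,c(a_0,\dots,\widehat{a_i},\dots,a_{n+1})=0.\tag{4}$$
For $h_1,\dots,h_n\in\ker\epsilon$ and $\epsilon(q)=1$ set
$$\theta(h_1,\dots,h_n)=c(q,h_1,\dots,h_n).$$
Applying (4) to $(q',q,h_1,\dots,h_n)$ with $\epsilon(q')=1$, all terms with some $\epsilon(h_i)$ drop out, and $c(q,h_1,\dots)-c(q',h_1,\dots)=0$. So $\theta$ does not depend on $q$. It is a bounded, $\Gamma$-invariant $n$-form with constant coefficients on the affine space $\mathcal P=\{\epsilon=1\}\subset\ell^1(\Gamma)$.

**Step 3: closedness, and the integral over an affine simplex.** These two facts are needed to apply Stokes. Let $F$ be a smooth map from a finite-dimensional manifold with corners into $\mathcal P$. In coordinates $F^*\theta$ has coefficients $\theta(\partial_{i_1}F,\dots,\partial_{i_n}F)$. The coefficients of $d(F^*\theta)$ are antisymmetrized sums of terms with one second derivative $\partial_j\partial_iF$ in one slot. They vanish because $\partial_j\partial_iF=\partial_i\partial_jF$. So $d(F^*\theta)=0$.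

For the affine simplex $[q_0,\dots,q_n]$ in $\mathcal P$, parametrized by $q_0+\sum_{i\ge1}s_i(q_i-q_0)$, the pulled-back form is $\theta(q_1-q_0,\dots,q_n-q_0)\,ds_1\cdots ds_n$, and $\Delta^n$ has volume $1/n!$ in these coordinates. Choosing $q=q_0$ and using that $c$ vanishes when $q_0$ is repeated,
$$n!\int_{[q_0,\dots,q_n]}\theta=c(q_0,q_1-q_0,\dots,q_n-q_0)=c(q_0,q_1,\dots,q_n).\tag{5}$$

**Step 4: $p$ may replace $\beta$.** We show that $c_p(\sigma):=c(p_{\tilde\sigma(e_0)},\dots,p_{\tilde\sigma(e_n)})$ is a cocycle on $M$ with $[c_p]=[c_M]$ in $H^n(M;\mathbb R)$. Consider two maps from the singular complex $S_*(\tilde M;\mathbb R)$ to $\ell^1(\Gamma^{*+1})$ with the usual (bounded) boundary: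
$$f(\sigma)=p_{\sigma(e_0)}\otimes\cdots\otimes p_{\sigma(e_k)},\qquad f'(\sigma)=(\beta(\sigma(e_0)),\dots,\beta(\sigma(e_k))).$$
Both are $\Gamma$-equivariant and preserve augmentations. Both are chain maps; for $f$ this holds because omitting a factor of total mass $1$ changes nothing else. The source is $\mathbb R[\Gamma]$-free, with a basis given by one lift of each simplex of $M$. The augmented target is exact: with $h(\eta_0,\dots,\eta_k)=(1,\eta_0,\dots,\eta_k)$, extended continuously, and $h(1)=(1)$ on the augmentation term $\mathbb R$, one has $\partial h+h\partial=\mathrm{id}$. So we can build a $\Gamma$-equivariant $T$ with $\partial T+T\partial=f-f'$ degree by degree: on a basis element $x$ the chain $f(x)-f'(x)-T(\partial x)$ is a cycle (in degree $0$: $f(x)-f'(x)$ has augmentation $0$), hence equals $\partial T(x)$ for some $T(x)$, and $T$ is extended equivariantly.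

The functional $c$ is continuous on $\ell^1(\Gamma^{n+1})$ and vanishes on boundaries, by the cocycle identity. Hence $c\circ f-c\circ f'=c\circ T\circ\partial$ on $S_n(\tilde M)$. All three cochains are $\Gamma$-invariant, so they descend to $M$, and $c_p-c_M$ is, up to sign, the coboundary of the cochain on $M$ induced by $c\circ T$. This cochain need not be bounded, but real cohomology is all we use.

**Step 5: from $c_p$ to a differential form.** Here the pairing becomes an integral over $M$. Since $p\circ\gamma=\gamma_*\circ p$ and $\theta$ is invariant, $\omega=n!\,p^*\theta$ descends to an $n$-form on $M$. We claim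
$$\langle[c_p],[M]\rangle=\int_M\omega.\tag{6}$$
Let $z=\sum a_j\sigma_j$ be a smooth fundamental cycle, for instance from a smooth triangulation with totally ordered vertices. For a smooth singular $k$-simplex $\kappa$ of $M$ with lift $\tilde\kappa$ put
$$H_\kappa(s,t)=(1-t)\,p(\tilde\kappa(s))+t\sum_is_i\,p_{\tilde\kappa(e_i)},\qquad(s,t)\in\Delta^k\times[0,1].$$
This is a smooth map into $\mathcal P$. Another lift changes it by some $\gamma_*$, under which $\theta$ is invariant. So $E(\kappa)=n!\int_{\Delta^{n-1}\times[0,1]}H_\kappa^*\theta$ is a well-defined cochain on smooth $(n-1)$-simplices. For an $n$-simplex $\sigma$ the restriction of $H_\sigma$ to the $i$-th face times $[0,1]$ is $H_{\partial_i\sigma}$. At $t=0$ the form $n!\,H_\sigma^*\theta$ integrates to $\int_\sigma\omega$, and at $t=1$ to $c_p(\sigma)$, by (5). Since $\partial(\Delta^n\times[0,1])=\partial\Delta^n\times[0,1]+(-1)^n(\Delta^n\times\{1\}-\Delta^n\times\{0\})$ and $d(H_\sigma^*\theta)=0$, Stokes gives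
$$c_p(\sigma)-\int_\sigma\omega=(-1)^{n+1}\sum_i(-1)^iE(\partial_i\sigma)=(-1)^{n+1}E(\partial\sigma).$$
Summing over $z$ gives $c_p(z)-\int_z\omega=(-1)^{n+1}E(\partial z)=0$, and this is (6).

**Step 6: the size of $\omega$.** Let $e_1,\dots,e_n$ be $g$-orthonormal at $x$ and $h_i=dp_x(e_i)$. Then $\epsilon(h_i)=0$, because $\epsilon(p)\equiv1$, and $\|h_i\|_1\le A$. If $h_1=0$ then $\omega_x=0$. Otherwise write $h_1=h_1^+-h_1^-$ with positive and negative parts. As $\epsilon(h_1)=0$, both parts have norm $m=\frac12\|h_1\|_1$. Now use the freedom in $q$: take $q=h_1^+/m$, so $h_1=mq-h_1^-$. As $c(q,q,\dots)=0$,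
$$|\theta(h_1,\dots,h_n)|=|c(q,h_1^-,h_2,\dots,h_n)|\le\tfrac12\|c\|_\infty\prod_{i=1}^n\|h_i\|_1\le\tfrac12\|c\|_\infty A^n .$$
Thus $|\omega(e_1,\dots,e_n)|\le\frac{n!}2\|c\|_\infty A^n$. Integrating over $M$ and using Step 4 and (6) gives (3). $\square$

## 6. The heat equation of a Ricci flow on the universal cover

Let $g(t)$, $t\in[0,S]$, be a Ricci flow on $M$, lifted to $\tilde M$. The lifted metrics are $\Gamma$-invariant with compact quotient. So all geometric quantities built from them (curvature, its derivatives, and so on) are bounded on $\tilde M\times[0,S]$, and the metrics are uniformly equivalent. Norms and $\Delta$ are taken with respect to $g(t)$.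

**Step 1: an exhaustion function.** We need a proper function with bounded gradient and Laplacian, to run the maximum principle on the non-compact $\tilde M$. Choose $\phi\in C_c^\infty(\tilde M)$, $\phi\ge0$, with $\sum_\gamma\phi_\gamma=1$, where $\phi_\gamma(x)=\phi(\gamma^{-1}x)$. (Start from a nonnegative function in $C_c^\infty(\tilde M)$ that is positive on a compact set whose translates cover $\tilde M$, and divide by the sum of its translates.) Let $|\cdot|$ be a word length on the finitely generated group $\Gamma$ and put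
$$\rho=\sum_\gamma|\gamma|\,\phi_\gamma\ \ge0 .$$
*Proper:* $\rho(x)$ is an average of the numbers $|\gamma|$ with weights $\phi_\gamma(x)$. So $\rho(x)\le k$ forces $x\in\gamma\,\mathrm{supp}\,\phi$ for some $|\gamma|\le k$, and there are finitely many such $\gamma$. *Bounded derivatives:* fix $x$ and $\gamma_0$ with $x\in\gamma_0\,\mathrm{supp}\,\phi$. Since $\sum_\gamma d\phi_\gamma=0$ and $\sum_\gamma\Delta\phi_\gamma=0$, at $x$
$$d\rho=\sum_\gamma(|\gamma|-|\gamma_0|)\,d\phi_\gamma,\qquad\Delta\rho=\sum_\gamma(|\gamma|-|\gamma_0|)\,\Delta\phi_\gamma .$$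
Only those $\gamma$ contribute for which $\gamma_0^{-1}\gamma$ lies in the finite set $\{\eta:\eta\,\mathrm{supp}\,\phi\cap\mathrm{supp}\,\phi\ne\emptyset\}$, and $\big||\gamma|-|\gamma_0|\big|\le|\gamma_0^{-1}\gamma|$. By invariance $|d\phi_\gamma|$ and $|\Delta\phi_\gamma|$ are bounded uniformly in $\gamma$ and $t$. So $|\nabla\rho|$ and $|\Delta\rho|$ are bounded on $\tilde M\times[0,S]$.

**Step 2: maximum principle.** Let $Q$ be bounded and $C^2$ on $\tilde M\times[t_0,S]$, with $Q\le0$ at $t_0$ and
$$\partial_tQ\le\Delta_{g(t)}Q+\langle b,\nabla Q\rangle+aQ,\qquad b\ \text{bounded},\ a\le0 .$$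
Then $Q\le0$. We call this (MP). For the proof let $\eta>0$ and $Q_\eta=Q-\eta(\rho+B(t-t_0))$ with $B>0$. As $\rho$ is proper and $Q$ bounded, $Q_\eta$ attains its maximum. At $t_0$ it is $\le0$. If the maximum is positive, it is attained at some $t>t_0$, and there $Q>0$, $\nabla Q=\eta\nabla\rho$, $\Delta Q\le\eta\Delta\rho$ and $\partial_tQ\ge\eta B$. Hence $\eta B\le\eta(\Delta\rho+\langle b,\nabla\rho\rangle)$, which is impossible if $B$ is larger than $\sup(|\Delta\rho|+|b||\nabla\rho|)$. This $B$ does not depend on $\eta$. So $Q_\eta\le0$, and $\eta\to0$ gives the claim.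

**Step 3: local derivative estimates.** These give compactness for solutions, with constants that depend only on the flow. For each $k$ and each compact $K\subset\tilde M$ there are a compact $K'\supset K$ and a constant $C$ such that every smooth solution of $\partial_tu=\Delta_{g(t)}u$ with $|u|\le1$ on a neighborhood of $K'$ times $[0,S]$ satisfies
$$\sup_{K\times[0,S]}|\nabla^ku|\le C\Big(1+\sum_{j\le k}\sup_{K'}|\nabla^ju(\cdot,0)|\Big).\tag{7}$$
By $\Gamma$-invariance the same $C$ serves for $\gamma K$, $\gamma K'$, for all $\gamma\in\Gamma$.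

We use induction on $k$; the case $k=0$ is trivial. Let $k\ge1$ and suppose (7) holds for all orders $j\le k-1$ and all compact sets. For a tensor $T$, commuting derivatives gives $\nabla\Delta T=\Delta\nabla T+\mathrm{Rm}*\nabla T+\nabla\mathrm{Rm}*T$, and the time derivative of the connection is made of $\nabla\mathrm{Ric}$. So $(\partial_t-\Delta)\nabla^ju$ is a combination of $\nabla^iu$, $i\le j$, with bounded coefficients, and
$$(\partial_t-\Delta)|\nabla^ju|^2\le-2|\nabla^{j+1}u|^2+C\sum_{i\le j}|\nabla^iu|^2 .$$
For a cutoff $\zeta$, multiplying by $\zeta^2$ creates the term $-|\nabla^ju|^2\Delta\zeta^2$ and a cross term with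
$$2|\langle\nabla\zeta^2,\nabla|\nabla^ju|^2\rangle|\le8\,\zeta|\nabla\zeta||\nabla^ju||\nabla^{j+1}u|\le\zeta^2|\nabla^{j+1}u|^2+16|\nabla\zeta|^2|\nabla^ju|^2 .$$
Hence
$$(\partial_t-\Delta)(\zeta^2|\nabla^ju|^2)\le-\zeta^2|\nabla^{j+1}u|^2+C_\zeta\,1_{\mathrm{supp}\,\zeta}\sum_{i\le j}|\nabla^iu|^2.\tag{8}$$
Take $\zeta,\zeta'\in C_c^\infty(\tilde M)$ with values in $[0,1]$, $\zeta=1$ on $K$ and $\zeta'=1$ on $\mathrm{supp}\,\zeta$. Let $C_\zeta$ be the constant of (8) for $j=k$, and put
$$F=\zeta^2|\nabla^ku|^2+C_\zeta\,\zeta'^2|\nabla^{k-1}u|^2 .$$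
In $(\partial_t-\Delta)F$, the bad term $C_\zeta1_{\mathrm{supp}\,\zeta}|\nabla^ku|^2$ from the first summand is absorbed by $-C_\zeta\zeta'^2|\nabla^ku|^2$ from the second. What remains is at most a constant times $1_{\mathrm{supp}\,\zeta'}\sum_{i\le k-1}|\nabla^iu|^2$. By induction, applied on $\mathrm{supp}\,\zeta'$, this is at most some $D$, which is a constant times $\big(1+\sum_{j\le k-1}\sup_{K'}|\nabla^ju(\cdot,0)|\big)^2$ for a suitable compact $K'$.

Now $F\ge0$ has support in $\mathrm{supp}\,\zeta'$. For $\delta>0$ suppose $F-(D+\delta)t$ exceeds $\max F(\cdot,0)$ somewhere. Then its maximum over $\mathrm{supp}\,\zeta'\times[0,S]$ is attained at some $t>0$ where $F>0$, so at an interior point of $\mathrm{supp}\,\zeta'$. There $(\partial_t-\Delta)F\ge D+\delta$, a contradiction. Letting $\delta\to0$, $F\le\max F(\cdot,0)+SD$. On $K$ we have $|\nabla^ku|^2\le F$, and taking square roots gives (7) for $k$.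

Since $\partial_tu=\Delta u$, the estimates (7) for all $k$ bound all space-time derivatives.

**Step 4: bounded solutions.** This step produces the functions that we diffuse. For finitely supported $a:\Gamma\to[-1,1]$ put $h_a=\sum a_\gamma\phi_\gamma\in C_c^\infty(\tilde M)$. Then $|h_a|\le\sum_\gamma\phi_\gamma=1$. Near each point a bounded number of terms is nonzero, so each $|\nabla^kh_a|$ is bounded uniformly in $a$. We claim: *there is a unique bounded smooth solution $u_a$ on $\tilde M\times[0,S]$ of $\partial_tu=\Delta_{g(t)}u$, $u(0)=h_a$; it satisfies $|u_a|\le1$, and each $|\nabla^ku_a|$ is bounded on $\tilde M\times[0,S]$ uniformly in $a$.*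

*Existence.* Let $\Omega_i$ be sublevel sets of $\rho$ at regular values tending to $\infty$. For $i$ large solve the Dirichlet problem on $\bar\Omega_i\times[0,S]$ with zero boundary values and initial data $h_a$. These data vanish near $\partial\Omega_i$, so all compatibility conditions hold and the classical solution is smooth up to $t=0$. (If $\Gamma$ is finite, then $\tilde M$ is compact, $\Omega_i=\tilde M$ for $i$ large, and there is no boundary.) By the maximum principle it is bounded by $1$ in absolute value. Choose $K$ compact with $\Gamma K=\tilde M$. By (7) on the translates $\gamma K$, the derivatives of each order are bounded on compact sets for $i$ large, with constants independent of $a$, $i$ and $\gamma$. A subsequence converges locally smoothly to a solution with the stated bounds. *Uniqueness* is (MP) applied to $\pm$ the difference of two bounded solutions.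

**Step 5: the measures $p_x$.** Let $u_\gamma$ be the solution with $u_\gamma(0)=\phi_\gamma$. By (MP) $u_\gamma\ge0$, and by uniqueness $u_a=\sum a_\gamma u_\gamma$. Set
$$p_x(\gamma)=u_\gamma(x,S).$$
We check the hypotheses of Proposition 1.

*Probability.* For finite $F\uparrow\Gamma$ the functions $u_{1_F}=\sum_{\gamma\in F}u_\gamma\le1$ increase. By the uniform derivative bounds they converge locally smoothly, to a bounded solution with initial value $\sum\phi_\gamma=1$. By uniqueness it is the constant $1$. So $\sum_\gamma p_x(\gamma)=1$.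

*Equivariance.* We have $\phi_{\gamma\eta}(\gamma x)=\phi_\eta(x)$, and $\gamma$ is an isometry of each $g(t)$. By uniqueness $u_{\gamma\eta}(\gamma x,t)=u_\eta(x,t)$, that is, $p_{\gamma x}=\gamma_*p_x$.

*Smoothness.* In a chart let $\partial^k$ be a partial derivative. Given $F$ finite and a point $x$, choose signs $a_\gamma$, $\gamma\in F$, with $\sum_F|\partial^kp_x(\gamma)|=\partial^ku_a(x,S)$. The right side is locally bounded uniformly in $a$, so $\sum_\gamma|\partial^kp_x(\gamma)|$ is locally bounded for every $k$. Taylor's formula in each component,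
$$p_{x+y}(\gamma)-p_x(\gamma)-\sum_iy_i\partial_ip_x(\gamma)=\int_0^1(1-s)\sum_{i,j}y_iy_j\,\partial_i\partial_jp_{x+sy}(\gamma)\,ds,$$
summed over $\gamma$ in absolute value, has right side $O(|y|^2)$. So $p$ is differentiable into $\ell^1(\Gamma)$ with derivative computed componentwise. The same argument applies to each derivative in turn, and $p$ is $C^\infty$.

*Derivative.* The same choice of signs, now for the directional derivative along $v$, gives
$$\|dp_x(v)\|_1\le\sup_a|\nabla u_a|_{g(S)}(x,S)\;|v|_{g(S)}.\tag{9}$$

It remains to bound $|\nabla u_a|$. The estimate $|\nabla u_a|\le(2t)^{-1/2}$ of Section 4 is now justified: apply (MP) from $t_0=0$ to $t|\nabla u_a|^2+\frac12u_a^2-\frac12$, which is bounded and $\le0$ at $t=0$.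

## 7. Comparison with the error function, and Theorem A

**The sharper gradient estimate.** We show
$$|\nabla u_a|_{g(t)}\le(\pi t)^{-1/2},\qquad0<t\le S.\tag{10}$$
The steepest candidate is the solution on the line that starts from a jump between $-1$ and $1$. So we compare $u_a$ with that solution by writing $u$ as a one-dimensional profile composed with a function $v$, and proving $|\nabla v|\le1$.

**Step 1: the equation for the profile coordinate $v$.** Let $\varepsilon\in(0,\frac12)$ and $u=\frac12+(\frac12-\varepsilon)u_a\in[\varepsilon,1-\varepsilon]$. Let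
$$G(z,t)=\int_{-\infty}^z(4\pi t)^{-1/2}e^{-y^2/4t}\,dy,\qquad G_t=G_{zz},\qquad\frac{G_{zz}}{G_z}=-\frac z{2t},$$
and define $v$ by $u=G(v,t)$ for $t>0$. Then $u_t=G_zv_t+G_t$ and $\Delta u=G_z\Delta v+G_{zz}|\nabla v|^2$. So $u_t=\Delta u$ becomes
$$v_t=\Delta v+\frac{G_{zz}}{G_z}(|\nabla v|^2-1)=\Delta v-\frac v{2t}\,Q,\qquad Q:=|\nabla v|^2-1 .$$

**Step 2: the inequality for $Q$.** This is where the Ricci terms cancel. By the two formulas of Section 4, with $v$ in place of $u$, and without assuming that $v$ solves the heat equation,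
$$(\partial_t-\Delta)|\nabla v|^2=-2|\nabla^2v|^2+2\langle\nabla v,\nabla(v_t-\Delta v)\rangle .$$
Insert $\nabla(v_t-\Delta v)=-\frac Q{2t}\nabla v-\frac v{2t}\nabla Q$:
$$(\partial_t-\Delta)Q\le-\frac vt\langle\nabla v,\nabla Q\rangle-\frac{|\nabla v|^2}tQ .$$
This has the form required in (MP), with $b=-\frac vt\nabla v$ and $a=-\frac{|\nabla v|^2}t\le0$.

**Step 3: small times and conclusion.** We need a starting time at which $Q\le0$. With $\Phi$ the standard normal distribution function, $G(z,t)=\Phi(z/\sqrt{2t})$, so
$$v=\sqrt{2t}\,\Phi^{-1}(u),\qquad|\nabla v|^2=\frac{2t|\nabla u|^2}{\Phi'(\Phi^{-1}(u))^2}.$$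
As $u\in[\varepsilon,1-\varepsilon]$, the denominator is bounded below, and $|\nabla u|$ is bounded on $\tilde M\times[0,S]$ by Step 4 of Section 6. So $|\nabla v|^2\to0$ uniformly as $t\to0$, and $Q<0$ for $0<t\le t_0$ if $t_0$ is small. On $[t_0,S]$ the functions $Q$, $v$, $|\nabla v|$ are bounded, so (MP) gives $Q\le0$. Hence
$$(\tfrac12-\varepsilon)|\nabla u_a|=|\nabla u|=G_z|\nabla v|\le(4\pi t)^{-1/2},$$
and $\varepsilon\to0$ gives (10).

**Proof of Theorem A.** By (9) and (10) at $t=S$, the map $p$ satisfies the hypotheses of Proposition 1 for the metric $g(S)$ with $A=(\pi S)^{-1/2}$. So $\|M\|\le\frac{n!}2(\pi S)^{-n/2}\mathrm{Vol}(M,g(S))$. $\blacksquare$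

## 8. The minimum of the scalar curvature, and $\|M\|\le\frac3{\pi^2}\bar R^2V$

From now on $n=4$ and $\sigma(M)\le0$, and $g(t)$, $t\in[0,\infty)$, is a normalized Ricci flow.

**Step 1: what $\sigma(M)\le0$ says about a single metric.** Let $g$ be any metric and $\lambda(g)$ the lowest eigenvalue of $-4\Delta+R$. We show
$$\lambda(g)\le0,\qquad R_{\min}(g)\,\mathrm{Vol}(g)^{1/2}\le\sigma(M)\le0.\tag{11}$$
If $\lambda(g)>0$, then by the Sobolev inequality
$$\int(6|\nabla u|^2+Ru^2)\ge2\int|\nabla u|^2+\lambda\int u^2\ge c\,\|u\|_{L^4}^2,\qquad c>0,$$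
so $Y[g]>0$, against $\sigma(M)\le0$. As $\lambda\ge R_{\min}$, also $R_{\min}\le0$. By Hölder $\int u^2\le\mathrm{Vol}^{1/2}\|u\|_{L^4}^2$. So $\int(6|\nabla u|^2+Ru^2)\ge R_{\min}\int u^2\ge R_{\min}\mathrm{Vol}^{1/2}\|u\|_{L^4}^2$, which says $R_{\min}\mathrm{Vol}^{1/2}\le Y[g]\le\sigma(M)$.

**Step 2: monotonicity of $m(t)=R_{\min}(t)$.** Under the Ricci flow $\partial_tR=\Delta R+2|\mathrm{Ric}|^2$. The term $\frac r2g$ in the normalized flow adds $-\frac r2R$. With $|\mathrm{Ric}|^2=|\mathrm{Ric}_0|^2+\frac14R^2$,
$$\partial_tR=\Delta R+2|\mathrm{Ric}_0|^2+\tfrac12R(R-r).\tag{12}$$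
The function $m$ is locally Lipschitz. If it is differentiable at $t>0$ and $x$ is a minimum point at time $t$, then $R(x,\cdot)-m\ge0$ vanishes at $t$, so $m'(t)=\partial_tR(x,t)$. Since $\Delta R\ge0$ at $x$, $m\le0$ and $r\ge m$,
$$m'\ge\tfrac12m(m-r)=\tfrac12|m|(r-m)\ge0\qquad\text{for a.e. }t.\tag{13}$$
So $m$ is nondecreasing and has a limit $\bar R\le0$. By (11), $\bar RV^{1/2}\le\sigma(M)\le0$, hence
$$\bar R^2V\ge\sigma(M)^2.\tag{14}$$

**Step 3: passing to the Ricci flow.** We want to use Theorem A. Fix $s\ge0$ and put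
$$\psi(t)=\exp\Big(-\tfrac12\int_s^tr\Big),\qquad\tilde t(t)=\int_s^t\psi,\qquad\tilde g(\tilde t)=\psi g .$$
As $\psi'=-\frac12r\psi$ and $d\tilde t/dt=\psi$,
$$\partial_{\tilde t}\tilde g=\psi^{-1}(\psi'g+\psi\,\partial_tg)=-\tfrac r2g-2\mathrm{Ric}(g)+\tfrac r2g=-2\mathrm{Ric}(\tilde g),$$
and $\mathrm{Vol}(\tilde g)=\psi^2V$. Theorem A on $[0,\tilde t(t)]$ gives
$$\|M\|\le12\,(\pi\Lambda(t))^{-2}V,\qquad\Lambda(t)=\frac{\tilde t(t)}{\psi(t)}=\int_s^t\exp\Big(\tfrac12\int_\xi^tr\Big)d\xi .$$

**Step 4: a lower bound for $\Lambda$.** Only a lower bound for $r$ is needed. For times $\ge s$ we have $r\ge m\ge m(s)=:-k$. If $k>0$, then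
$$\Lambda(t)\ge\int_s^te^{-k(t-\xi)/2}d\xi=\frac2k\big(1-e^{-k(t-s)/2}\big)\to\frac2k\qquad(t\to\infty),$$
so $\|M\|\le\frac{12}{\pi^2}\cdot\frac{k^2}4V=\frac3{\pi^2}m(s)^2V$. If $k=0$, then $\Lambda(t)\ge t-s\to\infty$ and $\|M\|=0$. In both cases $\|M\|\le\frac3{\pi^2}m(s)^2V$ for every $s$. Letting $s\to\infty$,
$$\|M\|\le\frac3{\pi^2}\bar R^2V.\tag{15}$$
With Step 2 this proves part 1 of Theorem B. $\square$

*Remark.* In dimension $n$ the same computation with $\psi=\exp(-\frac2n\int_s^tr)$ gives $\Lambda(t)\ge\frac n{2k}(1-e^{-2k(t-s)/n})$ as soon as $R_{\min}\ge-k$ with $k>0$ on $[s,\infty)$, and therefore $\|M\|\le\frac{n!}2\big(\frac{2k}{\pi n}\big)^{n/2}V$.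

## 9. Long windows on which the average scalar curvature is close to its minimum

For part 2 we need late times at which $g(t)$ is close to Einstein in an integral sense. The first ingredient is the following.

**Claim.** For all $\delta>0$, $L>0$, $N>0$ there is $t\ge N$ with $\frac1L\int_t^{t+L}(r-m)<\delta$.

**Step 1: the case $\bar R<0$.** Here (13) is enough. As $m\le\bar R<0$, we have $|m|\ge|\bar R|$, and integrating (13) gives
$$\int_0^\infty(r-m)\,dt\le\frac2{|\bar R|}(\bar R-m(0))<\infty .$$
So the integrals over windows $[t,t+L]$ tend to $0$.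

When $\bar R=0$ the factor $|m|$ in (13) tends to $0$ and this argument gives nothing. A different tool is needed.

**Step 2: the case $\bar R=0$, from failure to a collapsing Ricci flow.** Suppose the claim fails for some $\delta,L,N$. Increasing $N$, we may assume $m\ge-\delta/2$ on $[N,\infty)$. Then $r\ge m\ge-\delta/2$ there, and every average $\frac1L\int_t^{t+L}r$, $t\ge N$, is at least $\delta-\frac\delta2=\frac\delta2$. Apply the rescaling of Section 8 with $s=N$. Cutting $[N,t]$ into windows of length $L$ and one shorter remainder shows that $\int_N^tr$ grows at least linearly. So $\psi\to0$ exponentially, and $\tilde t$ has a finite limit $T$. Thus $\tilde g$ is a Ricci flow on $[0,T)$ with $\mathrm{Vol}(\tilde g)=\psi^2V\to0$ as $\tilde t\to T$. We contradict this with Perelman's functional (Perelman 2002, §3). For a scale $\ell>0$ it is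
$$\mathcal W(g,f,\ell)=\int\big[\ell(R+|\nabla f|^2)+f-4\big](4\pi\ell)^{-2}e^{-f}dv,\qquad\int(4\pi\ell)^{-2}e^{-f}dv=1 .$$
With $(4\pi\ell)^{-2}e^{-f}=w^2$, $w>0$, $\int w^2=1$, we have $f=-\log w^2-2\log(4\pi\ell)$ and $|\nabla f|^2w^2=4|\nabla w|^2$. So
$$\mathcal W=\ell\int(4|\nabla w|^2+Rw^2)\,dv-\int w^2\log w^2\,dv-2\log(4\pi\ell)-4.\tag{16}$$

**Step 3: a lower bound at a fixed metric and scale.** We show $\mu(g,\ell):=\inf_f\mathcal W(g,f,\ell)>-\infty$. By Jensen for the probability measure $w^2dv$, and by Sobolev,
$$\int w^2\log w^2\le\log\int w^4\le2\log\Big(C\big(1+\int|\nabla w|^2\big)\Big).$$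
In (16) the term $4\ell\int|\nabla w|^2$ dominates this logarithm, and $\ell\int Rw^2\ge\ell R_{\min}$.

**Step 4: monotonicity.** This transports the bound from time $0$ to times near $T$. Along the Ricci flow $\tilde g$ let $\ell=\ell_0-\tilde t$ with $\ell_0=T+1$, and fix $\tilde t_1<T$. Let $y=(4\pi\ell)^{-2}e^{-f}$ solve the conjugate heat equation $\partial_{\tilde t}y=-\Delta y+Ry$ backwards from a positive smooth function of integral $1$ at time $\tilde t_1$. Positivity is preserved by the maximum principle, and the integral because $\partial_{\tilde t}dv=-R\,dv$. We claim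
$$\frac d{d\tilde t}\mathcal W=\int2\ell\,\Big|\mathrm{Ric}+\nabla^2f-\frac1{2\ell}\tilde g\Big|^2y\,dv\ge0.\tag{17}$$
Write $\partial$ for $\partial_{\tilde t}$. The equation for $y$ is equivalent to $\partial f=-\Delta f+|\nabla f|^2-R+\frac2\ell$. Put
$$H=2\Delta f-|\nabla f|^2+R,\qquad P=\ell H+f-4 .$$
Since $\int y\Delta f=\int y|\nabla f|^2$, we have $\mathcal W=\int Py\,dv$. Under the Ricci flow $\partial\Delta f=\Delta\partial f+2\langle\mathrm{Ric},\nabla^2f\rangle$ (the derivative of the connection does not contribute, by the contracted Bianchi identity), $\partial|\nabla f|^2=2\mathrm{Ric}(\nabla f,\nabla f)+2\langle\nabla f,\nabla\partial f\rangle$ and $\partial R=\Delta R+2|\mathrm{Ric}|^2$. Inserting $\partial f$,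
$$\begin{aligned}\partial H=&-2\Delta^2f+2\Delta|\nabla f|^2-2\Delta R+4\langle\mathrm{Ric},\nabla^2f\rangle-2\mathrm{Ric}(\nabla f,\nabla f)\\&+2\langle\nabla f,\nabla\Delta f\rangle-2\langle\nabla f,\nabla|\nabla f|^2\rangle+2\langle\nabla f,\nabla R\rangle+\Delta R+2|\mathrm{Ric}|^2 .\end{aligned}$$
Add $\Delta H=2\Delta^2f-\Delta|\nabla f|^2+\Delta R$ and $-2\langle\nabla f,\nabla H\rangle=-4\langle\nabla f,\nabla\Delta f\rangle+2\langle\nabla f,\nabla|\nabla f|^2\rangle-2\langle\nabla f,\nabla R\rangle$. What is left is
$$\Delta|\nabla f|^2-2\langle\nabla f,\nabla\Delta f\rangle-2\mathrm{Ric}(\nabla f,\nabla f)+4\langle\mathrm{Ric},\nabla^2f\rangle+2|\mathrm{Ric}|^2=2|\mathrm{Ric}+\nabla^2f|^2,$$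
by Bochner. As $\partial\ell=-1$,
$$\begin{aligned}(\partial+\Delta)P-2\langle\nabla f,\nabla P\rangle&=2\ell|\mathrm{Ric}+\nabla^2f|^2-H+\partial f+\Delta f-2|\nabla f|^2\\&=2\ell|\mathrm{Ric}+\nabla^2f|^2-2(R+\Delta f)+\frac2\ell=2\ell\Big|\mathrm{Ric}+\nabla^2f-\frac{\tilde g}{2\ell}\Big|^2 .\end{aligned}$$
Finally $\frac d{d\tilde t}\int Py\,dv=\int(y\,\partial P+P\,\partial y-RPy)\,dv=\int y(\partial P-\Delta P)\,dv$. Since $\nabla y=-y\nabla f$, we have $\int y\Delta P=\int y\langle\nabla f,\nabla P\rangle$, so this equals $\int y(\partial P+\Delta P-2\langle\nabla f,\nabla P\rangle)\,dv$, and (17) follows. Therefore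
$$\mu(\tilde g(0),\ell_0)\le\mathcal W(\tilde g(\tilde t_1),f,\ell_0-\tilde t_1)\quad\text{for every admissible }f\text{ at time }\tilde t_1.\tag{18}$$

**Step 5: the contradiction.** Here $\sigma(M)\le0$ enters again, through $\lambda\le0$. In (18) take for $w>0$ the $L^2$-normalized first eigenfunction of $-4\Delta+R$ for $\tilde g(\tilde t_1)$, so that $\int(4|\nabla w|^2+Rw^2)=\lambda\le0$ by (11). The scale $\ell=\ell_0-\tilde t_1$ is at least $1$, and by Jensen $-\int w^2\log w^2=\int w^2\log w^{-2}\le\log\mathrm{Vol}$. So (16) and (18) give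
$$\mu(\tilde g(0),\ell_0)\le\log\mathrm{Vol}(\tilde g(\tilde t_1))-2\log(4\pi)-4\ \longrightarrow\ -\infty\qquad(\tilde t_1\to T),$$
against Step 3. This proves the claim. $\square$

## 10. Almost Einstein times and the Chern–Gauss–Bonnet formula

Assume now $|R|\le C$ on $M\times[0,\infty)$. We prove part 2 of Theorem B.

**Step 1: $r-m$ controls the oscillation of $R$.** Since $\int(R-m)\,dv=V(r-m)$ and $|R-r|\le2C$,
$$\int|R-r|\,dv\le\int(R-m)\,dv+(r-m)V=2V(r-m),\qquad\int(R-r)^2dv\le4CV(r-m).\tag{19}$$

**Step 2: $\mathrm{Ric}_0$ appears in the derivative of $r$.** This converts a bound on $r$ into a bound on $\mathrm{Ric}_0$ averaged in time. Using $\partial_tdv=(r-R)dv$, (12), and $\int R(R-r)=\int(R-r)^2$,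
$$V\,r'(t)=\int\Big(2|\mathrm{Ric}_0|^2+\tfrac12R(R-r)-R(R-r)\Big)dv=2\int|\mathrm{Ric}_0|^2dv-\tfrac12\int(R-r)^2dv.\tag{20}$$

**Step 3: good times.** We now find times $t_\delta\to\infty$ at which $r-m$ and $\int|\mathrm{Ric}_0|^2$ are both small. Let $\delta\in(0,1)$ and $L=1/\delta$, and take from Section 9 a window $[t,t+L]$ with $t\ge1/\delta$ on which the average of $r-m$ is less than $\delta$. Average (20) over it. Since $|r|\le C$, the left side contributes at most $2CV/L$, and by (19)
$$\frac1L\int_t^{t+L}2\int|\mathrm{Ric}_0|^2dv\,d\xi\le\frac{2CV}L+2CV\delta=4CV\delta .$$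
So the average over the window of the sum of the two nonnegative quantities $r-m$ and $\int|\mathrm{Ric}_0|^2dv$ is at most $(1+2CV)\delta$. Hence there is $t_\delta\ge1/\delta$ at which both are at most $(1+2CV)\delta$.

**Step 4: conclusion.** As $\delta\to0$ we have $t_\delta\to\infty$, so $m(t_\delta)\to\bar R$ and $r(t_\delta)\to\bar R$. By Cauchy–Schwarz $\int R^2dv\ge r^2V\to\bar R^2V$. Formula (2) at time $t_\delta$ gives
$$2\chi\pm3\tau\ge\frac1{4\pi^2}\int\Big(\frac{R^2}{24}-\frac{|\mathrm{Ric}_0|^2}2\Big)dv .$$
The left side does not depend on $\delta$. Letting $\delta\to0$,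
$$2\chi(M)-3|\tau(M)|\ge\frac{\bar R^2V}{96\pi^2}.$$
By (14) the right side is at least $\frac{\sigma(M)^2}{96\pi^2}$. By (15), $\bar R^2V\ge\frac{\pi^2}3\|M\|$, so it is also at least $\frac1{96\pi^2}\cdot\frac{\pi^2}3\|M\|=\frac{\|M\|}{288}$. This is part 2 of Theorem B, and with $288<1296\pi^2$ it yields (1). $\blacksquare$
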